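
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Moment conditions do not make halfspace depth characterize a distribution}


\begin{abstract}
The halfspace depth of a point $x$ with respect to a probability measure $P$ on $\mathbb R^d$ is the infimum of the $P$-masses of the closed halfspaces containing $x$. It was conjectured that, among measures with finite first moment, $P$ is determined by its depth function. We disprove this in every dimension $d\ge2$. The conjecture remains false if one requires finite moments of any order, or of all orders, together with smooth positive densities. In fact every measure whose density is bounded below by $c(1+\|x\|)^{-M}$ for some $c,M>0$ and whose maximal depth is less than $\frac12$ shares its depth with a one-parameter family of other measures. In contrast, spherically symmetric measures with a.e.\ positive density are determined by their depth.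
\end{abstract}

\section{The question and the results}

Let $\mathcal P(\mathbb R^d)$ be the set of Borel probability measures on $\mathbb R^d$. The \emph{halfspace depth} (or Tukey depth) of $x\in\mathbb R^d$ with respect to $P\in\mathcal P(\mathbb R^d)$ is
\[
D(x;P)=\inf\{P(H): H\text{ a closed halfspace with }x\in H\}.
\]
It measures how central $x$ is: far out, some halfspace containing $x$ has almost no mass, while a point of large depth cannot be cut off by a hyperplane without cutting off much of $P$. We write
\[
H_{u,p}=\{y\in\mathbb R^d:\langle y,u\rangle\ge p\}\qquad(u\in S^{d-1},\ p\in\mathbb R),\qquad D^*(P)=\sup_{x\in\mathbb R^d}D(x;P).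
\]
A closed halfspace containing $x$ contains the closed halfspace with the same inner normal and with $x$ on its boundary, so
\begin{equation}\label{eq:boundary}
D(x;P)=\inf_{H\in\mathcal H_x}P(H),\qquad \mathcal H_x=\{H_{u,\langle x,u\rangle}:u\in S^{d-1}\}.
\end{equation}

Does the function $D(\cdot\,;P)$ determine $P$? On the line it does. If $F$ is the distribution function of $P$, then $D(x;P)=\min\{F(x),1-F(x^-)\}$, and $\{D\ge\frac12\}$ is the interval $[a,b]$ of medians. For $x<a$ we have $F(x)=D(x;P)$, and $F=\frac12$ on $[a,b)$ if $a<b$. For $x>b$ we have $F(x^-)=1-D(x;P)$, which gives $F$ on $[b,\infty)$ by right continuity.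

In higher dimensions a parameter count makes a positive answer plausible. Points and halfspaces both form $d$-parameter families. Suppose that every halfspace not containing some center were the minimizing one at a known point of its boundary. Then the depth would give the masses of all these halfspaces, hence the laws of all $\langle X,u\rangle$, $X\sim P$. By the Cram\'er--Wold theorem (a probability measure on $\mathbb R^d$ is determined by its one-dimensional projections) it would then determine $P$. Nevertheless, it is known that for each $d\ge2$ there are distinct $P,Q\in\mathcal P(\mathbb R^d)$ with the same depth. The following conjecture from \cite{thesis} asks for less: \emph{if $d\ge2$, if $P,Q\in\mathcal P(\mathbb R^d)$ satisfy $\int\|x\|\,dP<\infty$ and $\int\|x\|\,dQ<\infty$, and if $D(\cdot\,;P)=D(\cdot\,;Q)$, then $P=Q$.} We show that it is false in every dimension $d\ge 2$.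

\begin{theorem}\label{thm:moments}
For every $d\ge2$ and every $k\ge1$ there are $P\ne Q$ in $\mathcal P(\mathbb R^d)$ with everywhere positive $C^\infty$ densities, $\int\|x\|^k\,dP<\infty$, $\int\|x\|^k\,dQ<\infty$, and $D(\cdot\,;P)=D(\cdot\,;Q)$.
\end{theorem}

The case $k=1$ refutes the conjecture. Theorem~\ref{thm:moments} follows from a general perturbation result.

\begin{theorem}\label{thm:generic}
Let $d\ge2$, let $P\in\mathcal P(\mathbb R^d)$ have a density $\mathsf p$ with $\mathsf p(x)\ge c(1+\|x\|)^{-M}$ for some $c,M>0$, and let $D^*(P)<\frac12$. Then for every $\varepsilon\in(0,1)$ there are pairwise distinct probability measures $Q_t$, $t\in[-1,1]$, with densities $\mathsf p+tf$ for a fixed $f\in C^\infty(\mathbb R^d)$, such that $Q_0=P$, $(1-\varepsilon)P\le Q_t\le(1+\varepsilon)P$, and $D(\cdot\,;Q_t)=D(\cdot\,;P)$.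
\end{theorem}

\begin{theorem}\label{thm:schwartz}
For every $d\ge2$ there are $P\ne Q$ in $\mathcal P(\mathbb R^d)$ with positive densities in the Schwartz class, hence with finite moments of all orders, such that $D(\cdot\,;P)=D(\cdot\,;Q)$.
\end{theorem}

\begin{proposition}\label{prop:symmetric}
If $P$ is spherically symmetric about some point with an a.e.\ positive density, and $Q\in\mathcal P(\mathbb R^d)$ satisfies $D(\cdot\,;Q)=D(\cdot\,;P)$, then $Q=P$. Hence the condition $D^*(P)<\frac12$ in Theorem~\ref{thm:generic} cannot be dropped.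
\end{proposition}

The idea is that the assumption behind the parameter count can fail: there may be a whole open set of halfspaces that are minimal at no point, and these are invisible to the depth. We add to $P$ a signed density $f$ whose integral vanishes over every halfspace \emph{except} some invisible ones. Section~\ref{sec:visible} explains which halfspaces are invisible, Section~\ref{sec:radon} constructs $f$, and Section~\ref{sec:generic} combines the two to prove Theorems~\ref{thm:generic} and~\ref{thm:moments}. Section~\ref{sec:schwartz} proves Theorem~\ref{thm:schwartz}, where the invisible halfspaces must be arranged along a sequence escaping to infinity. Section~\ref{sec:symmetric} proves Proposition~\ref{prop:symmetric}, and Section~\ref{sec:limits} describes what the method cannot reach. Unless we speak of the line explicitly, $d\ge2$ throughout.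

\section{Halfspaces that the depth does not see}\label{sec:visible}

\begin{lemma}\label{lem:invisible}
Let $P,Q\in\mathcal P(\mathbb R^d)$ and let $\mathcal M$ be a set of closed halfspaces such that $P(H)=Q(H)$ for every closed halfspace $H\notin\mathcal M$. Suppose that for every $x\in\mathbb R^d$ there is $\theta>0$ with
\[
P(H)\ge D(x;P)+\theta\quad\text{and}\quad Q(H)\ge D(x;Q)+\theta\qquad\text{for all }H\in\mathcal M\cap\mathcal H_x.
\]
Then $D(\cdot\,;P)=D(\cdot\,;Q)$.
\end{lemma}

\begin{proof}
Fix $x$. In the infimum \eqref{eq:boundary} for $P$, the halfspaces in $\mathcal M$ stay at least $\theta$ above the value $D(x;P)$, so they can be omitted: $D(x;P)=\inf\{P(H):H\in\mathcal H_x\setminus\mathcal M\}$. The same holds for $Q$. On $\mathcal H_x\setminus\mathcal M$ the two measures agree.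
\end{proof}

The simplest way to satisfy the hypothesis is to let $\mathcal M$ consist of halfspaces whose $P$-mass exceeds $D^*(P)$ by a fixed amount, and to keep $Q$ close to $P$. One constraint must be respected. If $P$ and $Q$ have densities $\mathsf p$ and $\mathsf p+f$, then $\int f=0$, so the integrals of $f$ over $H_{u,p}$ and over $H_{-u,-p}$ are opposite numbers. Thus with $H_{u,p}$ the opposite halfspace $H_{-u,-p}$ must be invisible too. If $P$ has a density, hyperplanes are null sets and
\begin{equation}\label{eq:opposite}
P(H_{u,p})+P(H_{-u,-p})=1 ,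
\end{equation}
so we look for halfspaces with $D^*(P)<P(H)<1-D^*(P)$. By \eqref{eq:opposite}, $D^*(P)\le\frac12$ for every $P$ with a density. What we need is $D^*(P)<\frac12$. On the line this never happens, since a median has depth at least $\frac12$. In the plane it can happen.

\begin{example}\label{ex:discs}
Let $a_1=(0,1)$, $a_2=(-\frac{\sqrt3}2,-\frac12)$, $a_3=(\frac{\sqrt3}2,-\frac12)$ be the vertices of an equilateral triangle. Then $\|a_i\|=1$, $a_1+a_2+a_3=0$, and $\langle a_i,a_j\rangle=-\frac12$ for $i\ne j$. Let $P$ be the uniform distribution on the union of the three closed discs of radius $\frac14$ about these points (Figure~\ref{fig:discs}).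

\emph{Every point has depth at most $\frac13$.} Given $x$, we have $\sum_l\langle x,a_l\rangle=0$, so $\langle x,a_l\rangle\ge0$ for some $l$. The halfplane $H=\{y:\langle y,a_l\rangle\ge\langle x,a_l\rangle\}$ contains $x$ and lies in $\{\langle y,a_l\rangle\ge0\}$, which has distance $\frac12$ from the other two vertices. So $H$ misses the other two discs, and $D(x;P)\le P(H)\le\frac13$.

\emph{Many halfplanes are invisible.} Consider a line that meets the interior of the disc about $a_1$ and separates the other two discs. Each of its two sides contains one full disc and a part of positive area of another, so both sides have mass larger than $\frac13\ge D^*(P)$, and neither is minimal at any point. These lines include all lines $\{\langle y,u\rangle=p\}$ with $u$ close to $(1,0)$ and $p$ close to $0$.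
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!20] (0.05,-0.853) -- (-1.15,1.226) -- (-1.5,1.226) -- (-1.5,-0.853) -- cycle;
\draw (0.05,-0.853) -- (-1.15,1.226);
\draw[fill=gray!55] (0,1) circle (0.25);
\draw[fill=gray!55] (-0.866,-0.5) circle (0.25);
\draw[fill=gray!55] (0.866,-0.5) circle (0.25);
\draw[dashed] (0,1.5) -- (0,-1.1);
\draw[dashed] (-0.12,1.5) -- (0.2,-1.1);
\draw[dashed] (0.12,1.5) -- (-0.2,-1.1);
\fill (-0.5,0.1) circle (0.03) node[right] {$x$};
\node at (-1.25,0.6) {$H$};
\node at (0.42,1.1) {$a_1$};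
\node at (-0.866,-0.5) {$a_2$};
\node at (0.866,-0.5) {$a_3$};
\end{tikzpicture}
\caption{Mass $\frac13$ is spread uniformly over each of three discs. Every point $x$ lies in a halfplane $H$ (shaded) that meets at most one disc, so all depths are at most $\frac13$. A dashed line cuts one disc and separates the other two; both of its sides have mass larger than $\frac13$, so they do not influence the depth.}
\label{fig:discs}
\end{figure}

Two tasks remain. We must find $f\not\equiv0$ whose halfspace integrals vanish except for a small open set of invisible halfspaces, and we must keep $\mathsf p+f\ge0$. The function constructed below does not have compact support but can be made to decay faster than any prescribed power of $\|x\|$. So we shall replace the discs by concentrated densities with polynomial tails.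

\section{Functions with prescribed halfspace integrals}\label{sec:radon}

We use $\hat f(\xi)=\int f(x)e^{-i\langle x,\xi\rangle}\,dx$. For $f\in L^1(\mathbb R^d)$ and $u\in S^{d-1}$ let $f_u(p)=\int_{\langle x,u\rangle=p}f$ be the integral of $f$ over the hyperplane $\{\langle x,u\rangle=p\}$. By Fubini's theorem it exists for almost every $p$, belongs to $L^1(\mathbb R)$, and
\begin{equation}\label{eq:slice}
\int_{H_{u,p}}f=\int_p^\infty f_u(t)\,dt,\qquad \widehat{f_u}(r)=\hat f(ru)\quad(r\in\mathbb R).
\end{equation}
Hence prescribing $f_u=g(u,\cdot)$ for a function with $g(-u,-p)=g(u,p)$ amounts to prescribing $\hat f$ along every line through the origin. We try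
\[
g(u,p)=\varphi(u)G(p)+\varphi(-u)G(-p)
\]
with $\varphi$ supported in an open set $U$ of directions. This determines a candidate for $\hat f$ that is smooth away from $0$. The only difficulty is at $0$: as $r\downarrow0$, the prescribed value at $ru$ tends to $(\varphi(u)+\varphi(-u))\hat G(0)$, which depends on $u$ unless $\hat G(0)=0$, and smoothness at $0$ governs the decay of $f$. The remedy is to let $G$ have many vanishing moments. To control halfspace integrals we write $G=-\Gamma'$, so that $\int_p^\infty G=\Gamma(p)$ vanishes wherever $\Gamma$ does. We allow general $\Gamma$, because two different choices will be needed.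

\begin{lemma}\label{lem:radon}
Let $U\subset S^{d-1}$ be open with $U\cap(-U)=\emptyset$, let $0\not\equiv\varphi\in C^\infty(S^{d-1})$ be real with compact support in $U$, and let $N\ge d+1$ be an integer. Let $\Gamma\not\equiv0$ be a real Schwartz function on $\mathbb R$ with
\begin{equation}\label{eq:moments}
\int_{\mathbb R}p^k\,\Gamma(p)\,dp=0\qquad\text{for }0\le k\le N-1 .
\end{equation}
Then there is a real $f\in C^\infty(\mathbb R^d)$, $f\not\equiv0$, with $|f(x)|\le C(1+\|x\|)^{-N}$ for some constant $C$, $\int f=0$, and
\begin{equation}\label{eq:halfspaceintegral}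
\int_{H_{u,p}}f=\varphi(u)\Gamma(p)-\varphi(-u)\Gamma(-p)\qquad\text{for all }u\in S^{d-1},\ p\in\mathbb R .
\end{equation}
If all moments of $\Gamma$ vanish, then $f$ can be chosen in the Schwartz class.
\end{lemma}

\begin{proof}
\emph{The Fourier transform.} Put $G=-\Gamma'$, so $\hat G(r)=-ir\,\hat\Gamma(r)$ is a Schwartz function. Since $\hat\Gamma^{(k)}(0)=\int(-ip)^k\Gamma(p)\,dp$, condition \eqref{eq:moments} says that the derivatives of $\hat\Gamma$ of orders $0,\dots,N-1$ vanish at $0$. Thus the derivatives of $\hat G$ of orders $0,\dots,N$ vanish at $0$, and by Taylor's formula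
\begin{equation}\label{eq:Gflat}
|\hat G^{(i)}(r)|\le C|r|^{N+1-i}\qquad(|r|\le1,\ 0\le i\le N).
\end{equation}
Let $g(u,p)=\varphi(u)G(p)+\varphi(-u)G(-p)$ as above and define $\Psi(0)=0$,
\[
\Psi(\xi)=\varphi\Big(\frac{\xi}{\|\xi\|}\Big)\hat G(\|\xi\|)+\varphi\Big(-\frac{\xi}{\|\xi\|}\Big)\hat G(-\|\xi\|)\qquad(\xi\ne0).
\]
Then
\begin{equation}\label{eq:polar}
\Psi(ru)=\varphi(u)\hat G(r)+\varphi(-u)\hat G(-r)=\int g(u,p)e^{-irp}\,dp\qquad(u\in S^{d-1},\ r\in\mathbb R).
\end{equation}
The second equality is a substitution. The first is the definition if $r>0$. If $r<0$, then $ru=|r|(-u)$, and the two terms in the definition are $\varphi(-u)\hat G(-r)$ and $\varphi(u)\hat G(r)$. If $r=0$, both sides vanish because $\hat G(0)=0$.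

\emph{Regularity of $\Psi$.} Clearly $\Psi$ is $C^\infty$ on $\mathbb R^d\setminus\{0\}$. We recall that if a function is smooth off $0$ and homogeneous of degree $a$, its derivatives of order $j$ are homogeneous of degree $a-j$ and hence $O(\|\xi\|^{a-j})$. This applies to $\varphi(\pm\xi/\|\xi\|)$ with $a=0$ and to $\|\xi\|$ with $a=1$. By the chain rule, for $|\alpha|\ge1$ the derivative $\partial^\alpha[\hat G(\pm\|\xi\|)]$ is a linear combination of terms
\begin{equation}\label{eq:chain}
\hat G^{(i)}(\pm\|\xi\|)\prod_{l=1}^i\partial^{\beta_l}\|\xi\|,\qquad 1\le i\le|\alpha|,\quad |\beta_l|\ge1,\quad \sum_{l=1}^i|\beta_l|=|\alpha| .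
\end{equation}
For $\|\xi\|\ge1$ all derivatives of positive order of $\|\xi\|$, and all derivatives of $\varphi(\pm\xi/\|\xi\|)$, are bounded. As $\hat G$ is a Schwartz function, every derivative of $\Psi$ decays faster than any power at infinity. For $0<\|\xi\|\le1$ and $1\le|\alpha|\le N$, \eqref{eq:Gflat} bounds the term in \eqref{eq:chain} by a constant times $\|\xi\|^{N+1-i}\,\|\xi\|^{i-|\alpha|}=\|\xi\|^{N+1-|\alpha|}$. So $\partial^\alpha[\hat G(\pm\|\xi\|)]=O(\|\xi\|^{N+1-|\alpha|})$, which for $\alpha=0$ is \eqref{eq:Gflat} with $i=0$. The product rule with the factors $\varphi(\pm\xi/\|\xi\|)$ gives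
\begin{equation}\label{eq:symbol}
|\partial^\alpha\Psi(\xi)|\le C\|\xi\|^{N+1-|\alpha|}\qquad(0<\|\xi\|\le1,\ |\alpha|\le N).
\end{equation}

From \eqref{eq:symbol} we conclude that $\Psi\in C^N(\mathbb R^d)$, with all derivatives of order at most $N$ equal to $0$ at the origin. We show by induction on $j\le N$ that $\Psi\in C^j$ with derivatives of order at most $j$ vanishing at $0$. For $j=0$, $\Psi(\xi)=O(\|\xi\|^{N+1})\to0$. Assume the claim for some $j\le N-1$ and let $|\alpha|=j$. Then $\partial^\alpha\Psi(0)=0$ and $\partial^\alpha\Psi(\xi)=O(\|\xi\|^{N+1-j})=O(\|\xi\|^2)$, so the first partial derivatives of $\partial^\alpha\Psi$ at $0$ exist and are $0$. Off $0$ these derivatives are $O(\|\xi\|^{N-j})\to0$, so they are continuous at $0$.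

\emph{The function $f$.} Let $f(x)=(2\pi)^{-d}\int\Psi(\xi)e^{i\langle x,\xi\rangle}\,d\xi$. Since $\Psi$ decays rapidly, we may differentiate under the integral, so $f\in C^\infty(\mathbb R^d)$. Since $\Gamma$ is real, $\hat G(-r)=\overline{\hat G(r)}$, hence $\Psi(-\xi)=\overline{\Psi(\xi)}$ and $f$ is real. For $|\alpha|\le N$, integrating by parts $|\alpha|$ times gives
\[
x^\alpha f(x)=(2\pi)^{-d}\int(i\partial)^\alpha\Psi(\xi)\,e^{i\langle x,\xi\rangle}\,d\xi .
\]
There are no boundary terms, and the integrand is integrable, because the derivatives of $\Psi$ of order at most $N$ are continuous and rapidly decaying. So $x^\alpha f$ is bounded for $|\alpha|\le N$, which gives $|f(x)|\le C(1+\|x\|)^{-N}$. As $N\ge d+1$, $f\in L^1(\mathbb R^d)$. Since $\Psi$ is continuous and integrable, Fourier inversion yields $\hat f=\Psi$ everywhere. In particular $\int f=\Psi(0)=0$.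

If all moments of $\Gamma$ vanish, then \eqref{eq:symbol} and its consequence hold for every $N$, with the same $\Psi$ and with constants depending on $N$. Then $\Psi$ is a Schwartz function and so is $f$.

\emph{Halfspace integrals.} By \eqref{eq:slice} and \eqref{eq:polar}, the integrable functions $f_u$ and $g(u,\cdot)$ have the same Fourier transform, so they agree a.e. Hence
\[
\int_{H_{u,p}}f=\varphi(u)\int_p^\infty G(t)\,dt+\varphi(-u)\int_p^\infty G(-t)\,dt .
\]
Since $G=-\Gamma'$, the first integral is $\Gamma(p)$ and the second is $\int_{-\infty}^{-p}G=-\Gamma(-p)$. This is \eqref{eq:halfspaceintegral}. Finally, choose $u,p$ with $\varphi(u)\ne0$ and $\Gamma(p)\ne0$. Then $u\in U$, so $-u\notin U$ and $\varphi(-u)=0$. The integral in \eqref{eq:halfspaceintegral} is $\varphi(u)\Gamma(p)\neq0$, so $f\not\equiv0$.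
\end{proof}

Let $W\subset U\times\mathbb R$. We call a halfspace $H_{u,p}$ \emph{marked} by $W$ if $(u,p)\in W$ or $(-u,-p)\in W$. By \eqref{eq:halfspaceintegral}, if $\varphi(u)\Gamma(p)=0$ for all $(u,p)\in(S^{d-1}\times\mathbb R)\setminus W$, then $\int_Hf=0$ for every halfspace $H$ that is not marked by $W$.

\section{Polynomially bounded densities with maximal depth below one half}\label{sec:generic}

If $D^*(P)<\frac12$, then all halfspaces bounded by hyperplanes close to a halving hyperplane have mass close to $\frac12$, hence well above $D^*(P)$. These are the ones we mark.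

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
Put $\kappa=\frac14\big(\frac12-D^*(P)\big)>0$. Fix $u_0\in S^{d-1}$ and let $p_0$ be a median of $\langle X,u_0\rangle$, $X\sim P$. Since $P$ has a density, $P(H_{u_0,p_0})=\frac12$. The function $(u,p)\mapsto P(H_{u,p})$ is continuous by dominated convergence, because if $(u_n,p_n)\to(u,p)$, the indicators of $H_{u_n,p_n}$ converge to that of $H_{u,p}$ off the null set $\{\langle y,u\rangle=p\}$. Using also \eqref{eq:opposite}, we find an open neighborhood $U$ of $u_0$ with $U\cap(-U)=\emptyset$ and an $\eta>0$ such that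
\[
P(H_{u,p})\ge\tfrac12-\kappa\quad\text{and}\quad P(H_{-u,-p})\ge\tfrac12-\kappa\qquad\text{for all }(u,p)\in W:=U\times(p_0-\eta,p_0+\eta).
\]
So $P(H)\ge\frac12-\kappa=D^*(P)+3\kappa$ for every $H$ marked by $W$.

Let $N\ge\max(M,d+1)$ be an integer, let $\varphi\in C^\infty(S^{d-1})$ be real with compact support in $U$ and $\varphi(u_0)>0$, and let $\Gamma=\chi^{(N)}$ for a real $0\not\equiv\chi\in C_c^\infty((p_0-\eta,p_0+\eta))$. Then $\Gamma\not\equiv0$, since otherwise $\chi$ would be a nonzero polynomial with compact support. For $k\le N-1$, integrating by parts $N$ times shows $\int p^k\chi^{(N)}(p)\,dp=(-1)^N\int(p^k)^{(N)}\chi(p)\,dp=0$, so \eqref{eq:moments} holds. Lemma~\ref{lem:radon} gives $f$ with $\int_Hf=0$ for every $H$ not marked by $W$. As $N\ge M$, the bounds $|f|\le C(1+\|x\|)^{-N}$ and $\mathsf p\ge c(1+\|x\|)^{-M}$ allow us to multiply $f$ by a small positive constant so that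
\[
|f|\le\min(\varepsilon,\kappa)\,\mathsf p .
\]
This is the only use of the lower bound on $\mathsf p$.

Let $Q_t$ have density $\mathsf p+tf$, $|t|\le1$. Since $\int f=0$, $|f|\le\varepsilon\mathsf p$ and $f\not\equiv0$ is continuous, these are pairwise distinct probability measures with $(1-\varepsilon)P\le Q_t\le(1+\varepsilon)P$, and $Q_0=P$. If $H$ is not marked, then $Q_t(H)=P(H)$. If $H$ is marked, then $P(H)\ge D^*(P)+3\kappa$ and $Q_t(H)\ge P(H)-\int|f|\ge D^*(P)+2\kappa$.

Lemma~\ref{lem:invisible} asks us to compare $Q_t(H)$ with the depth of $Q_t$ itself, so we bound the latter. Let $x\in\mathbb R^d$. Marked halfspaces in $\mathcal H_x$ have $P$-mass at least $D(x;P)+3\kappa$, so by \eqref{eq:boundary} there is an unmarked $H\in\mathcal H_x$ with $P(H)\le D(x;P)+\kappa$. For it $Q_t(H)=P(H)$, so $D(x;Q_t)\le D^*(P)+\kappa$. Hence the hypothesis of Lemma~\ref{lem:invisible} holds for $P$ and $Q_t$ with $\theta=\kappa$, and $D(\cdot\,;Q_t)=D(\cdot\,;P)$.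
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moments}]
We blur Example~\ref{ex:discs}. Let $M>d+k$ and let $\rho(x)=c_0(1+\|x\|^2)^{-M/2}$ be a probability density. Its $k$-th moment is finite since $M-k>d$. As $d\ge2$, there are unit vectors $a_1,a_2,a_3$ in the plane spanned by the first two coordinate vectors with $a_1+a_2+a_3=0$ and $\langle a_i,a_j\rangle=-\frac12$ for $i\ne j$. Choose $r>0$ so small that $\int_{\|z\|\ge1/(2r)}\rho(z)\,dz\le\frac1{10}$, and let $P$ have density
\[
\mathsf p(x)=\frac13\sum_{i=1}^3r^{-d}\rho\Big(\frac{x-a_i}r\Big).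
\]
This is positive and $C^\infty$ and has finite $k$-th moment. Since $1+\|x-a_1\|^2/r^2\le C(1+\|x\|)^2$ for some constant $C$, we have $\mathsf p(x)\ge c(1+\|x\|)^{-M}$ for some $c>0$.

Given $x\in\mathbb R^d$, we have $\sum_{l=1}^3\langle x,a_l\rangle=0$, so $\langle x,a_l\rangle\ge0$ for some $l$. The halfspace $H=\{y:\langle y,a_l\rangle\ge\langle x,a_l\rangle\}$ contains $x$ and lies in $\{\langle y,a_l\rangle\ge0\}$, so it has distance at least $\frac12$ from $a_i$ and $a_j$, where $\{i,j,l\}=\{1,2,3\}$. Each of the components centered at $a_i$ and $a_j$, taken with total mass $1$, gives $H$ mass at most $\frac1{10}$. Hence $D(x;P)\le P(H)\le\frac13\big(1+\frac1{10}+\frac1{10}\big)=\frac25$, and $D^*(P)\le\frac25<\frac12$.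

Apply Theorem~\ref{thm:generic} with $\varepsilon=\frac12$ and let $Q=Q_1$. Then $Q\ne P$, $D(\cdot\,;Q)=D(\cdot\,;P)$, the density $\mathsf p+f\ge\frac12\mathsf p$ is positive and $C^\infty$, and $Q\le\frac32P$ has finite $k$-th moment.
\end{proof}

\section{Densities in the Schwartz class}\label{sec:schwartz}

For Theorem~\ref{thm:schwartz} we need $f$ to decay faster than every power, so by Lemma~\ref{lem:radon} we want a function $\Gamma\not\equiv0$ all of whose moments vanish. Such a $\Gamma$ cannot have compact support, since otherwise $\hat\Gamma$ would be real-analytic with all derivatives zero at $0$, hence identically zero. Therefore marked hyperplanes now occur arbitrarily far out, where the outer side has tiny mass. The criterion ``mass larger than $D^*(P)$'' is hopeless there, and we must use Lemma~\ref{lem:invisible} pointwise: at every point $x$ of a far marked hyperplane, some other halfspace containing $x$ must be substantially lighter.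

The triangle of Example~\ref{ex:discs} helps again, at every scale. We put $\Gamma$ on short intervals around a lacunary sequence $x_n$. At scale $x_n$ we add to $P$ two bumps behind the marked hyperplanes $\{\langle y,u\rangle=p\}$ with $u\approx e_1$, $p\approx x_n$. Together with a ball of radius $\frac12x_n$ about $0$ they form a triangle (Figure~\ref{fig:scale}). The outer marked halfspace contains both bumps. Each of its boundary points lies in a halfspace that contains at most one bump and misses the ball. This second halfspace is lighter if each pair of bumps sufficiently outweighs everything else outside the ball. The inner marked halfspace contains the ball, so it is heavy anyway.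

\subsection*{The function $\Gamma$ and the perturbation}

Throughout, let
\[
x_n=100\cdot4^n\ (n\ge0),\qquad U=\{u\in S^{d-1}:\|u-e_1\|<\tfrac1{10}\},\qquad E_n=U\times(x_n-1,x_n+1).
\]
Here $e_1$ and $e_2$ are the first two coordinate vectors. Note that $U\cap(-U)=\emptyset$. We call $H_{u,p}$ \emph{marked of index $n$} if $(u,p)\in E_n$ or $(-u,-p)\in E_n$, and \emph{marked} if it is marked of some index.

\begin{lemma}\label{lem:lacunary}
There is a real Schwartz function $f\not\equiv0$ on $\mathbb R^d$ with $\int f=0$ and with $\int_Hf=0$ for every halfspace $H$ that is not marked.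
\end{lemma}

\begin{proof}
We first find nonzero coefficients $c_n$ with $\sum_nc_nx_n^l=0$ for all integers $l\ge0$. Since $x_n^l=100^l(4^l)^n$, these are the conditions that the power series $\sum c_nz^n$ vanishes at all points $z=4^l$. So put $q=\frac14$ and
\[
E(z)=\prod_{j\ge0}(1-zq^j)=\sum_{n\ge0}c_nz^n ,
\]
an entire function with $E(4^l)=0$ for all $l\ge0$. Comparing coefficients in $E(z)=(1-z)E(qz)$ gives $c_n(1-q^n)=-q^{n-1}c_{n-1}$ for $n\ge1$, hence, as $c_0=1$,
\[
c_n=(-1)^n\,\frac{q^{n(n-1)/2}}{\prod_{j=1}^n(1-q^j)}\ne0 .
\]
Thus $c_n$ decays faster than any power of $x_n$.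

Take a real $0\not\equiv\chi\in C_c^\infty((-1,1))$ and let $\Gamma(p)=\sum_nc_n\chi(p-x_n)$. The summands have disjoint supports, so $\Gamma\not\equiv0$, and by the decay of $c_n$ it is a Schwartz function. For every $k\ge0$,
\[
\int p^k\Gamma(p)\,dp=\sum_nc_n\int\chi(t)(t+x_n)^k\,dt=\sum_{l=0}^k\binom kl\Big(\int t^{k-l}\chi(t)\,dt\Big)\sum_nc_nx_n^l=0 ,
\]
where the decay of $c_n$ justifies the interchanges. Choose a real $\varphi\in C^\infty(S^{d-1})$ with compact support in $U$ and $\varphi(e_1)>0$, and apply Lemma~\ref{lem:radon}. If $\varphi(u)\Gamma(p)\ne0$, then $(u,p)\in\bigcup_nE_n$, so $\int_Hf=0$ for every $H$ that is not marked.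
\end{proof}

\subsection*{The two measures}

Fix $f$ from Lemma~\ref{lem:lacunary} and a $C^\infty$ probability density $\beta$ supported in $B(0,1)$, where $B(a,r)$ denotes the closed ball. We first dominate $|f|$ by a Schwartz function. Let $e(t)=\sup_{\|x\|\ge t}|f(x)|+e^{-t}$ for $t\ge0$, which is positive, nonincreasing and rapidly decreasing, and let
\[
h(x)=\int e\big((\|x-y\|-1)_+\big)\beta(y)\,dy .
\]
This is the convolution of a bounded, rapidly decreasing measurable function with $\beta\in C_c^\infty$, so it is a Schwartz function. For $y\in B(0,1)$ we have $(\|x-y\|-1)_+\le\|x\|$, so $h(x)\ge e(\|x\|)>|f(x)|$.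

The bumps at scale $x_n$ must outweigh the tail $T_n$ of $h$ and all later bumps. The numbers $T_n$ may decrease irregularly, so we replace them by larger numbers $M_n$ that decrease at least geometrically:
\[
T_n=\int_{\|y\|\ge x_n/2}h\,dy>0,\qquad M_n=\sup_{k\ge n}5^{k-n}T_k .
\]
As $h$ is a Schwartz function, for every $j$ there is $C_j$ with $T_k\le C_j4^{-kj}$ for all $k$. If $j\ge2$, then $5\cdot4^{-j}<1$ and so $M_n\le C_j4^{-nj}$. Thus $M_n$ is finite and decays faster than any power of $x_n$. From the definition, $M_n\ge T_n$ and $M_{n+1}\le M_n/5$.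

Let $a_n^\pm=x_n\big(\frac54,\pm1,0,\dots,0\big)$ and let $P$ have density
\[
\mathsf p=s\Big(h+64M_0\,\beta+8\sum_{n\ge0}M_n\big[\beta(\cdot-a_n^+)+\beta(\cdot-a_n^-)\big]\Big),
\]
with $s>0$ chosen so that the total mass is $1$. Since $\|a_n^\pm\|$ is a constant multiple of $x_n$ and $M_n$ decays rapidly, $\mathsf p$ is a Schwartz function; it is positive since $h>0$. Let $m_n=16sM_n$ be the total mass of the two bumps of index $n$. Then
\begin{equation}\label{eq:masses}
\sum_{k>n}m_k\le\tfrac14m_n,\qquad sT_n\le\tfrac1{16}m_n,\qquad m_n\le m_0\le\tfrac14 .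
\end{equation}
The first estimate holds because $m_{k+1}\le m_k/5$ and $\sum_{i\ge1}5^{-i}=\frac14$, and the second because $T_n\le M_n$. The last holds because the component $64sM_0\beta$ has mass $64sM_0=4m_0\le1$.

Let $Q$ have density $\mathsf p+sf$. It is a Schwartz function, at least $s(h-|f|)>0$, of total mass $1$. Then $Q\ne P$, and $Q(H)=P(H)$ for every $H$ that is not marked. We verify the hypothesis of Lemma~\ref{lem:invisible} with $\mathcal M$ the set of marked halfspaces.

\subsection*{Geometry at scale $x_n$}

Note that $\|a_n^\pm\|=\frac{\sqrt{41}}4x_n\le1.601\,x_n$ and $x_n\ge100$. Put $v_\pm=e_1\pm\frac12e_2$, so $\|v_\pm\|=\frac{\sqrt5}2\le1.12$.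

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[fill=gray!20] (0,0) circle (0.5);
\node at (0,0) {\small $B(0,\frac{x_n}{2})$};
\draw[fill=gray!60] (1.25,1) circle (0.04);
\draw[fill=gray!60] (1.25,-1) circle (0.04);
\node[right] at (1.42,1) {$a_n^+$};
\node[right] at (1.42,-1) {$a_n^-$};
\draw[thick] (1.06,1.45) -- (0.94,-1.45);
\draw[dashed] (0.095,1.45) -- (1.545,-1.45);
\draw[dashed] (0.095,-1.45) -- (1.545,1.45);
\node[left] at (0.2,1.2) {$\langle y,v_+\rangle=0.82\,x_n$};
\node[left] at (0.2,-1.2) {$\langle y,v_-\rangle=0.82\,x_n$};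
\node[right] at (1.02,0.1) {$\langle y,u\rangle=p$};
\end{tikzpicture}
\caption{Scale $x_n$ in the plane (bumps enlarged). The thick line is a marked hyperplane, with $u$ close to $e_1$ and $p$ close to $x_n$; both bumps, at $a_n^+$ and $a_n^-$, lie to its right. Each of its points lies to the right of at least one dashed line, and the part to the right of a dashed line contains only one of the two bumps and does not meet the ball.}
\label{fig:scale}
\end{figure}

\begin{lemma}\label{lem:geometry}
Let $n\ge0$ and $(u,p)\in E_n$.
\begin{itemize}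
\item[(a)] $B(a_k^\pm,1)\subset B(0,\frac12x_n)$ for all $0\le k<n$.
\item[(b)] $B(a_n^+,1)\cup B(a_n^-,1)\subset H_{u,p}$.
\item[(c)] If $\langle x,u\rangle=p$, there is a closed halfspace $H'\ni x$ that is disjoint from $B(0,\frac12x_n)$ and from at least one of $B(a_n^+,1)$, $B(a_n^-,1)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $x_n\ge400$ and $\|a_k^\pm\|+1\le1.601\cdot\frac14x_n+1\le0.41\,x_n<\frac12x_n$.

(b) For $y\in B(a_n^\pm,1)$,
\[
\langle y,u\rangle\ge\langle a_n^\pm,e_1\rangle-\tfrac1{10}\|a_n^\pm\|-1\ge1.25\,x_n-0.161\,x_n-1=1.089\,x_n-1>x_n+1>p .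
\]

(c) If $\|x\|\ge1.7\,x_n$, take $H'=\{y:\langle y,x\rangle\ge\|x\|^2\}$. All its points have norm at least $\|x\|\ge1.7\,x_n$, while the points of $B(0,\frac12x_n)$ and of $B(a_n^\pm,1)$ have norm at most $1.601\,x_n+1<1.7\,x_n$.

If $\|x\|<1.7\,x_n$, then
\[
\langle x,e_1\rangle\ge\langle x,u\rangle-\tfrac1{10}\|x\|>x_n-1-0.17\,x_n\ge0.82\,x_n .
\]
Since $v_++v_-=2e_1$, there is a sign $\tau$ with $\langle x,v_\tau\rangle\ge0.82\,x_n$. Let $H'=\{y:\langle y,v_\tau\rangle\ge0.82\,x_n\}$. On $B(0,\frac12x_n)$ we have $\langle y,v_\tau\rangle\le0.56\,x_n$. On $B(a_n^{-\tau},1)$ we have $\langle y,v_\tau\rangle\le\big(\frac54-\frac12\big)x_n+1.12\le0.77\,x_n$. So $H'$ misses both.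
\end{proof}

\subsection*{Mass estimates and conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:schwartz}]
Let $x\in\mathbb R^d$ and let $H\in\mathcal H_x$ be marked of index $n$. Then $\langle x,u\rangle=p$ for some $(u,p)\in E_n$, and $H=H_{u,p}$ or $H=H_{-u,-p}$. In either case $p>x_n-1\ge\frac12x_n$.

\emph{Upper bound for the depths at $x$.} Take $H'$ from Lemma~\ref{lem:geometry}(c). It misses $B(0,\frac12x_n)$, hence the component $64sM_0\beta$ and, by (a), all bumps of index $k<n$. It also misses one of the two bumps of index $n$, each of which has mass $\frac12m_n$. Since $|f|\le h$, \eqref{eq:masses} gives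
\[
\max\{P(H'),Q(H')\}\le\tfrac12m_n+\sum_{k>n}m_k+2sT_n\le\big(\tfrac12+\tfrac14+\tfrac18\big)m_n=\tfrac78m_n .
\]
Hence $D(x;P)\le\frac78m_n$ and $D(x;Q)\le\frac78m_n$.

\emph{Lower bound for the masses of $H$.} If $H=H_{u,p}$, then $P(H)\ge m_n$ by Lemma~\ref{lem:geometry}(b). All points of $H$ have norm at least $p>\frac12x_n$, so $Q(H)\ge P(H)-s\int_H|f|\ge m_n-sT_n\ge\frac{15}{16}m_n$. If $H=H_{-u,-p}=\{y:\langle y,u\rangle\le p\}$, then $H\supset B(0,\frac12x_n)$. By (a), only the bumps of index $k\ge n$ and the tail of $sh$ (for $P$) or of $s(h+f)\le2sh$ (for $Q$) can have mass outside this ball. So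
\[
\min\{P(H),Q(H)\}\ge1-\sum_{k\ge n}m_k-2sT_n\ge1-\big(\tfrac54+\tfrac18\big)m_n=1-\tfrac{11}8m_n\ge\tfrac{15}{16}m_n ,
\]
because $\big(\frac{11}8+\frac{15}{16}\big)m_n=\frac{37}{16}m_n\le\frac{37}{64}<1$.

In all cases $P(H)\ge D(x;P)+\frac1{16}m_n$ and $Q(H)\ge D(x;Q)+\frac1{16}m_n$.

\emph{Conclusion.} For a given $x$, only finitely many indices $n$ occur among the marked $H\in\mathcal H_x$, since $\|x\|\ge\langle x,u\rangle=p>x_n-1$. So the hypothesis of Lemma~\ref{lem:invisible} holds with $\theta=\theta(x)$ the minimum of the corresponding numbers $\frac1{16}m_n$ (any $\theta>0$ if there are none). Hence $D(\cdot\,;P)=D(\cdot\,;Q)$, while $P\ne Q$.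
\end{proof}

\section{Spherically symmetric measures}\label{sec:symmetric}

For spherically symmetric $P$ the assumption behind the parameter count of the introduction is right: a halfspace not containing the center is minimal at the point of its boundary closest to the center. The key to the proof below is that any $Q$ with the same depth is forced to have the same minimizing directions.

\begin{proof}[Proof of Proposition~\ref{prop:symmetric}]
Depth is translation equivariant, so let the center of symmetry be $0$. Let $F$ be the common distribution function of the variables $\langle X,u\rangle$, $X\sim P$, $u\in S^{d-1}$. It is continuous, it is strictly increasing since every open slab has positive mass, and $F(-r)=1-F(r)$. Hence $P(H_{u,p})=F(-p)$ and, by \eqref{eq:boundary}, $D(x;P)=\inf_uF(-\langle x,u\rangle)=F(-\|x\|)$.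

Let $D(\cdot\,;Q)=D(\cdot\,;P)$ and let $x\ne0$. By \eqref{eq:boundary} there are $u_n\in S^{d-1}$ with $Q(H_{u_n,\langle x,u_n\rangle})\to F(-\|x\|)$. Passing to a subsequence we may assume $u_n\to u$. Let $I=\{y:\langle y,u\rangle>\langle x,u\rangle\}$. Every point of $I$ belongs to $H_{u_n,\langle x,u_n\rangle}$ for all large $n$, so by Fatou's lemma
\begin{equation}\label{eq:open}
Q(I)\le F(-\|x\|).
\end{equation}

We claim $u=x/\|x\|$. If $y\in I$, then $H_{u,\langle y,u\rangle}\subset I$, so
\[
F(-\|y\|)=D(y;Q)\le Q(H_{u,\langle y,u\rangle})\le Q(I)\le F(-\|x\|),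
\]
and $\|y\|\ge\|x\|$ because $F$ is strictly increasing. So $I$ misses the open ball of radius $\|x\|$ about $0$. Since $\langle\cdot,u\rangle$ takes values arbitrarily close to $\|x\|$ on this ball, $\langle x,u\rangle\ge\|x\|$, which forces $u=x/\|x\|$.

Now let $u\in S^{d-1}$ and $r>0$ be arbitrary, and apply this to $x=ru$. The limit direction is then $u$ itself, so $I=\{y:\langle y,u\rangle>r\}$. By \eqref{eq:open} and the definition of depth,
\[
Q(\langle y,u\rangle>r)\le F(-r)=D(ru;Q)\le Q(\langle y,u\rangle\ge r).
\]
For $r'>r$ the right-hand inequality at $r'$ gives $Q(\langle y,u\rangle>r)\ge Q(\langle y,u\rangle\ge r')\ge F(-r')$. Letting $r'\downarrow r$ we obtain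
\[
Q(\langle y,u\rangle>r)=F(-r)=P(\langle y,u\rangle>r)\qquad\text{for all }r>0,\ u\in S^{d-1}.
\]
With $u$ and $-u$, this shows that the laws of $\langle\cdot,u\rangle$ under $P$ and $Q$ agree on $(0,\infty)$ and on $(-\infty,0)$. Letting $r\downarrow0$, each of these half-lines has mass $F(0)=\frac12$ under both, so neither law charges $0$. The laws coincide for every $u$, and by the Cram\'er--Wold theorem $Q=P$.

Finally, let $M>d$ and let $P$ have density $c(1+\|x\|^2)^{-M/2}$. It satisfies the lower bound of Theorem~\ref{thm:generic} and has $D^*(P)=F(0)=\frac12$, but no other measure has the same depth. So the hypothesis $D^*(P)<\frac12$ cannot be dropped.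
\end{proof}

\section{What the method does not reach}\label{sec:limits}

We make no claim about measures with exponential moments or with compact support. If $\int e^{\lambda\|x\|}\,dP<\infty$ and $\int e^{\lambda\|x\|}\,dQ<\infty$ for some $\lambda>0$, and $Q$ arises from $P$ by adding a signed density $f$, then $\int e^{\lambda\|x\|}|f(x)|\,dx<\infty$. The perturbations used here never have this property.

\begin{remark}
Let $f$ be a function constructed in Lemma~\ref{lem:radon}. Then $\hat f=\Psi$ vanishes at all $\xi\ne0$ whose direction lies outside $K\cup(-K)$, where $K=\operatorname{supp}\varphi\subset U$. Since $K$ and $-K$ are disjoint nonempty closed sets and $S^{d-1}$ is connected for $d\ge2$, these $\xi$ form a nonempty open cone. If $\int e^{\lambda\|x\|}|f(x)|\,dx<\infty$ for some $\lambda>0$, then $\zeta\mapsto\int f(x)e^{-i\langle x,\zeta\rangle}\,dx$ would be holomorphic on $\{\zeta\in\mathbb C^d:\|\operatorname{Im}\zeta\|<\lambda\}$. So $\hat f$ would be real-analytic on $\mathbb R^d$ and, vanishing on a nonempty open set, identically zero, contrary to $f\not\equiv0$.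 In particular $f$ never has compact support, which is why we gave tails to the discs of Example~\ref{ex:discs}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{thesis} \emph{Halfspace Depth: Theory And Computation},
\texttt{https://chres.is.cuni.cz/media/documents/2023/11/14/Nagy\_ThesisShort.pdf}.
\end{thebibliography}

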